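\title{A wind-tree model with negative refraction\\ in which an interval of directions is not trapped}

\begin{abstract}
A particle moves in the plane among congruent rectangles centered at the points of a lattice. It passes through the rectangles and is refracted at their sides with refraction coefficient $-1$. A direction is trapped if every trajectory that is parallel to it outside the rectangles stays in a band. It has been conjectured that for all side lengths and all lattices for which the rectangles are disjoint, almost every direction is trapped. We show that this fails for all side lengths: there are uncountably many lattices for which, in a whole interval of directions, every nonzero linear functional is unbounded along every trajectory that avoids the corners. The proof codes the trajectories by an exchange of four intervals with labels in the symmetry group, and chooses the lattice so that all directions of the interval undergo one and the same sequence of induction moves.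
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $a,b>0$ and a lattice $\Lambda\subset\mathbb R^2$, that is, the set of integer combinations of two linearly independent vectors. The \emph{obstacles} are the closed rectangles $\lambda+[-\frac a2,\frac a2]\times[-\frac b2,\frac b2]$, $\lambda\in\Lambda$, and $\Lambda$ is \emph{$(a,b)$-admissible} if they are pairwise disjoint. A particle moves along straight segments. In the classical wind-tree billiard it bounces off the obstacles; here it enters and leaves them, and at each crossing of a side its direction changes by the Snell--Descartes law with refraction coefficient $-1$. This law keeps the normal component of the velocity and reverses the tangential one: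
\begin{equation}\label{eq:snell}
(v_1,v_2)\mapsto(-v_1,v_2)\ \text{ at a horizontal side},\qquad (v_1,v_2)\mapsto(v_1,-v_2)\ \text{ at a vertical side}.
\end{equation}
The law gives no rule at a corner. A trajectory is \emph{regular} if it is infinite in both directions and never meets a corner of an obstacle.

Each crossing changes the sign of the slope. A particle with slope $t$ outside the obstacles has slope $-t$ inside and slope $t$ again when it comes out. If it leaves by the side opposite to the one it entered, it recovers its velocity. If it leaves by an adjacent side, both components have changed sign and it travels back in the opposite direction. So the direction $\theta$ outside the obstacles is conserved up to sign, the trajectories parallel to $\theta$ form a non-oriented foliation of the plane, and one can ask for each $\theta$ how far they spread.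

A \emph{band} is a set $\{z\in\mathbb R^2: c_1\le w(z)\le c_2\}$ with $w\ne0$ a linear functional. A direction $\theta\in\mathbb S^1$ is \emph{trapped} if every trajectory parallel to $\theta$ outside the obstacles is contained in some band. This is a mild requirement: of the two dimensions in which a trajectory can spread, only one has to stay bounded, and $w$ may depend on the trajectory. It holds in the two extreme cases that can be done by hand. Without obstacles every trajectory is a line. When unit squares are placed on the black cells of a checkerboard, every regular trajectory of slope in $(0,1)$ is either closed or repeats periodically along a row (Example~\ref{ex:checker}). One is led to guess that trapping is the rule, and the following conjecture is posed in \cite{notes}.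

\begin{quote}
\textbf{Conjecture.} For all $a,b$ and all $(a,b)$-admissible lattices $\Lambda$, almost every direction $\theta\in\mathbb S^1$ is trapped.
\end{quote}

We show that the conjecture is false for every choice of $a$ and $b$. Recall that the covolume of the lattice $\mathbb Zu+\mathbb Zv$ is $|\det(u,v)|$, the area of a fundamental parallelogram; covolume $2ab$ means that the obstacles cover exactly half of the plane.

\begin{theorem}\label{thm:main}
Let $a,b>0$ and $0<\mu\le\frac14$. There are uncountably many $(a,b)$-admissible lattices $\Lambda$, all of covolume $2ab$, such that for every $\theta$ with $\frac ab\tan\theta\in[\mu,1-\mu]$, regular trajectories parallel to $\theta$ outside the obstacles exist, and none of them is contained in a band; indeed every nonzero linear functional is unbounded along each of them. In particular the set of untrapped directions has positive measure.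
\end{theorem}

The theorem refutes the conjecture as stated, for all lattices. It makes no claim about lattices of covolume different from $2ab$ or about generic lattices.

The lattices are small perturbations of the checkerboard, and the proof has three steps. First, we record the successive crossings of vertical sides. For the slope $t$ they form an orbit of an exchange of four intervals with length vector $\ell(t)\in\mathbb R^4_{>0}$, and each interval carries a symmetry of the obstacle system that tells which obstacle comes next (Sections~\ref{sec:return} and~\ref{sec:iet}). Second, we pass repeatedly to first return maps on smaller intervals. The order in which an orbit visits the four intervals is then described by longer and longer words, which depend only on the sequence of induction moves and not on the lengths (Section~\ref{sec:moves}). We exhibit sequences of moves whose words force every linear functional to be unbounded (Section~\ref{sec:escape}). The third step is the heart of the matter, because one lattice has to serve an interval of directions. The vector $\ell(t)$ is affine in $t$, so it moves in a plane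 of $\mathbb R^4$, and the four parameters of the lattice let us prescribe this plane. We arrange that the length vectors that follow our sequence of moves fill a two-dimensional cone, and we take the lattice whose plane contains it (Section~\ref{sec:lattice}). Section~\ref{sec:end} computes the covolume, counts the lattices and assembles the proof.

\section{Symmetries, crossings and the checkerboard}\label{sec:setup}

The linear map $\mathrm{diag}(a,b)$ commutes with the sign changes \eqref{eq:snell}. It sends unit squares to $a\times b$ rectangles, slopes $\pm t$ to $\pm tb/a$, regular trajectories to regular trajectories (the speed plays no role), and bands to bands, and it multiplies covolumes by $ab$. So it suffices to prove Theorem~\ref{thm:main} for unit squares. From now on the obstacles are $Q_\lambda=\lambda+[-\frac12,\frac12]^2$, the letters $a,b$ are free for other use, and the slope outside the obstacles is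
\[
t=\tan\theta\in J:=[\mu,1-\mu].
\]
We call the corners of a square NW, NE, SW, SE.

For $\lambda\in\Lambda$ let $\tau_\lambda(z)=\lambda+z$ and $\rho_\lambda(z)=\lambda-z$. The translations $\tau_\lambda$ and the half-turns $\rho_\lambda$ form a group $\Gamma$, with
\begin{equation}\label{eq:rules}
\tau_\lambda\tau_{\lambda'}=\tau_{\lambda+\lambda'},\qquad \tau_\lambda\rho_{\lambda'}=\rho_{\lambda+\lambda'},\qquad \rho_\lambda\tau_{\lambda'}=\rho_{\lambda-\lambda'},\qquad \rho_\lambda\rho_{\lambda'}=\tau_{\lambda-\lambda'}.
\end{equation}
In particular $\rho_\lambda^2=1$. Every $g\in\Gamma$ permutes the squares and preserves slopes, and \eqref{eq:snell} commutes with $v\mapsto-v$. Hence $g$ maps trajectories of outside slope $t$ to trajectories of outside slope $t$, and a trajectory run backwards is again a trajectory.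

Since $0<t<1$, a segment of slope $-t$ inside a unit square cannot join its two horizontal sides. Every passage through a square therefore crosses a vertical side, and it is enough to record these crossings. For $x\in(-1,0)\cup(0,1)$ let $1\cdot x$ be the oriented crossing of the right side of $Q_0$ at the point $(\frac12,\frac12-|x|)$, at depth $|x|$ below NE, which
\begin{itemize}
\item enters $Q_0$ if $x>0$: the velocity is $(-1,-t)$ before and $(-1,t)$ after;
\item leaves $Q_0$ if $x<0$: the velocity is $(1,-t)$ before and $(1,t)$ after.
\end{itemize}
Let $g\cdot x$ be the image of $1\cdot x$ under $g\in\Gamma$. Then $\tau_\lambda\cdot x$ is a crossing of the right side of $Q_\lambda$, and $\rho_\lambda\cdot x$ is a crossing of the left side of $Q_\lambda$ at height $|x|$ above SW; in both cases it enters if $x>0$ and leaves if $x<0$. Every oriented crossing of a vertical side away from the corners is $g\cdot x$ for a unique pair $(g,x)$. It takes place on the square with center $g(0)$, at distance less than $1$ from $g(0)$. Reversing the trajectory turns $g\cdot x$ into $g\cdot(-x)$.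

\begin{example}[the checkerboard]\label{ex:checker}
Let $u_0=(1,1)$, $v_0=(1,-1)$ and $\Lambda_0=\mathbb Zu_0+\mathbb Zv_0=\{(p,q)\in\mathbb Z^2:p+q\text{ even}\}$. The squares touch at their corners, so $\Lambda_0$ is not admissible, but regular trajectories make sense. Let $0<t<1$. Up to a symmetry and a reversal, a regular trajectory contains an entering crossing $1\cdot y$ with $0<y<1$, $y\neq t$ (Figure~\ref{fig:checker}).

If $y<t$, the particle leaves $Q_0$ through the top at $(\frac12-\frac yt,\frac12)$ with velocity $(1,t)$ and enters $Q_{u_0}$ through the left side at $(\frac12,\frac12+y)$. This is the crossing $\rho_{u_0}\cdot y$. By symmetry the next crossing is $\rho_{u_0}\rho_{u_0}\cdot y=1\cdot y$: the trajectory is a rhombus around the corner $(\frac12,\frac12)$.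

If $y>t$, the particle leaves $Q_0$ through the left side at height $1-y+t$ with velocity $(-1,-t)$, descends by $t$ across the white cell, and enters $Q_{(-2,0)}$ through the right side at height $1-y$. This is the crossing $\tau_{-(u_0+v_0)}\cdot y$. The trajectory is a zigzag, invariant under translation by $(2,0)$.

Both kinds of trajectory lie in bands. The example shows the two mechanisms that the proof plays against each other: a repeated half-turn cancels, and a repeated translation accumulates along one line.
\end{example}

\begin{figure}[ht]
\centering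
\begin{tikzpicture}[scale=1.3]
\foreach \p/\q in {-2/0,0/0,2/0,-1/1,1/1,-1/-1,1/-1}
  \filldraw[fill=gray!25,draw=gray] (\p-0.5,\q-0.5) rectangle (\p+0.5,\q+0.5);
\draw[thick] (0.5,0.2)--(-0.1,0.5)--(0.5,0.8)--(1.1,0.5)--cycle;
\draw[thick,->] (2.5,-0.3)--(1.5,0.2)--(0.5,-0.3)--(-0.5,0.2)--(-1.5,-0.3)--(-2.5,0.2);
\node at (-0.2,-0.3) {$Q_0$};
\node at (1.1,1.15) {$Q_{u_0}$};
\node at (1,-1) {$Q_{v_0}$};
\end{tikzpicture}
\caption{Unit squares on the black cells of a checkerboard and the two kinds of regular trajectory with slope $\frac12$ outside the squares and $-\frac12$ inside: a closed rhombus around a corner, and a zigzag that repeats along a row.}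
\label{fig:checker}
\end{figure}

\section{From one vertical side to the next}\label{sec:return}

We now pull the squares of the checkerboard slightly apart. Narrow channels open between them, and the rhombi no longer close. Put $\varepsilon=\mu/100$, so that $\varepsilon\le\frac1{400}$, and consider
\begin{equation}\label{eq:uv}
u=(1+\varepsilon_1,\,1+\varepsilon_2),\qquad v=(1+\delta_1,\,-1+\delta_2),\qquad \Lambda=\mathbb Zu+\mathbb Zv .
\end{equation}
Write $\xi=\varepsilon_1+\delta_1$ and $\zeta=\varepsilon_2+\delta_2$, so that $u+v=(2+\xi,\zeta)$. In the direction of slope $t$ only the position transverse to the rays matters. It is measured by the \emph{level} $L(z)=z_2-tz_1$, which is constant along outside segments. With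
\begin{equation}\label{eq:kappanu}
\kappa=\kappa(t)=\varepsilon_2-t\varepsilon_1,\qquad \nu=\nu(t)=t\xi-\zeta
\end{equation}
we have
\[
L(u)=1-t+\kappa,\qquad L(u+v)=-2t-\nu,\qquad L(v)=-1-t-\kappa-\nu .
\]
Thus the four parameters of the lattice enter the levels only through $\kappa$ and $\nu$, which vanish for the checkerboard.

\begin{definition}\label{def:good}
The pair $(u,v)$ is \emph{good} if
\[
|\varepsilon_1|,|\varepsilon_2|,|\delta_1|,|\delta_2|\le\varepsilon,\qquad \varepsilon_2>0,\qquad \kappa(t)>0\ \text{ and }\ \nu(t)>0\ \text{ for all }t\in J .
\]
\end{definition}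

For a good pair and $t\in J$ we have $0<\kappa\le2\varepsilon<t$ and $0<\nu\le4\varepsilon<1-t$, because $\mu=100\varepsilon$. For $\lambda=iu+jv$ with $i,j\in\mathbb Z$ we call $(p,q)=(i+j,i-j)\in\Lambda_0$ the \emph{ideal center} of $Q_\lambda$. Then $p+q$ is even, $\max(|p|,|q|)=|i|+|j|$, and each coordinate of $\lambda-(p,q)=i(\varepsilon_1,\varepsilon_2)+j(\delta_1,\delta_2)$ is at most $\varepsilon\max(|p|,|q|)$ in absolute value.

\begin{lemma}\label{lem:admissible}
If $(u,v)$ is good, then $\Lambda$ is a lattice and the squares $Q_\lambda$ are pairwise disjoint.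
\end{lemma}

\begin{proof}
The numbers $u_1,u_2,v_1,-v_2$ are at least $1-\varepsilon$, so $v_1u_2-v_2u_1>0$ and $u,v$ are independent. We must show that $|\lambda|_\infty>1$ for every nonzero $\lambda=iu+jv$. If $|i|+|j|\ge2$, then $|\lambda|_\infty\ge2(1-\varepsilon)>1$. For $\lambda=\pm u$ we have $u_2=1+\varepsilon_2>1$. For $\lambda=\pm v$ take any $t\in J$. Then $\delta_2-t\delta_1=-\kappa-\nu<0$, so $\delta_2<0$ or $\delta_1>0$, that is, $|v_2|>1$ or $v_1>1$.
\end{proof}

\begin{remark}\label{rem:sign}
The condition $\varepsilon_2>0$ cannot be dropped. If $\varepsilon_2\le0$ and $\kappa(t)>0$, then $\varepsilon_1<0$, so $|u|_\infty\le1$ and $Q_u$ meets $Q_0$.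
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\foreach \p/\q in {0/0,1/1.2,2.1/-0.1,3.1/1.1,1.1/-1.3}
  \filldraw[fill=gray!25,draw=gray] (\p-0.5,\q-0.5) rectangle (\p+0.5,\q+0.5);
\filldraw[fill=gray!60,draw=black] (0.5,0.2)--(2.6,1.25)--(2.6,0.9)--(0.5,-0.15)--cycle;
\draw[thick,->] (0.5,0.4)--(1.1,0.7)--(0.5,1.0);
\draw[thick,->] (0.5,-0.35)--(1.6,0.2);
\node at (0,0) {$Q_0$};
\node at (1.05,1.3) {$Q_u$};
\node at (2.1,-0.1) {$Q_{u+v}$};
\node at (3.1,1.1) {$Q_{2u+v}$};
\node at (1.1,-1.3) {$Q_v$};
\end{tikzpicture}
\caption{Rays leaving the right side of $Q_0$ when the squares of the checkerboard are pulled apart (gaps exaggerated). High rays enter $Q_u$ from below and exit through its left side; low rays hit the left side of $Q_{u+v}$; the rays in the dark channel, of vertical width $\kappa+\nu$, pass between these two squares and reach $Q_{2u+v}$.}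
\label{fig:channel}
\end{figure}

The next lemma computes the crossing that follows a given one. Define a map $R$ and a $\Gamma$-valued function $\chi$ on four open intervals:
\begin{equation}\label{eq:table}
\begin{array}{l|l|l|l}
x\in & R(x) & \text{image} & \chi(x)\\ \hline
K_1=(-1,\,-t-\nu) & x+1+t+\nu & (t+\nu,\,1) & \rho_{u+v}\\
K_2=(-t-\nu,\,-t+\kappa) & x+2t-\kappa+\nu & (t-\kappa,\,t+\nu) & \rho_{2u+v}\\
K_3=(-t+\kappa,\,t) & x-\kappa & (-t,\,t-\kappa) & \rho_u\\
K_4=(t,\,1) & x-1-t & (-1,\,-t) & \rho_0
\end{array}
\end{equation}
The images are disjoint, so $R$ is injective. For $\kappa=\nu=0$ the interval $K_2$ disappears, $R$ is the identity on $K_3$, and we recover Example~\ref{ex:checker}. The interval $K_2$ is the new channel (Figure~\ref{fig:channel}).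

\begin{lemma}\label{lem:return}
Let $(u,v)$ be good, $t\in J$, $g\in\Gamma$ and $x\in(-1,0)\cup(0,1)$. If $x$ lies in one of the intervals $K_i$ and $x\ne\kappa$, then the trajectory that starts at $g\cdot x$ reaches another crossing of a vertical side without meeting a corner, and the first such crossing is $g\chi(x)\cdot R(x)$. If $x\in\{-t-\nu,\,-t+\kappa,\,\kappa,\,t\}$, then the trajectory runs into a corner.
\end{lemma}

\begin{proof}
By symmetry we may take $g=1$. Let $y=|x|$, and let $L_0=\frac12-\frac t2$ be the level of the corner NE of $Q_0$. The corners NW, SW, SE of $Q_0$ have levels $L_0+t$, $L_0-1+t$, $L_0-1$. On any square the level is largest at NW and smallest at SE; it increases by $r$ when we go up by $r$ and decreases by $tr$ when we go right by $r$. Adding $L(\lambda)$ gives the levels that we need: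
\[
\begin{array}{lll}
Q_u:\ \mathrm{SW}=L_0+\kappa, & Q_u:\ \mathrm{SE}=L_0+\kappa-t, & Q_{u+v}:\ \mathrm{NW}=L_0-t-\nu,\\
Q_{2u+v}:\ \mathrm{SW}=L_0-2t+\kappa-\nu, & Q_v:\ \mathrm{NW}=L_0-1-\kappa-\nu, & Q_{-v}:\ \mathrm{SE}=L_0+t+\kappa+\nu .
\end{array}
\]

In cases (ii)--(v) below the particle follows an outside ray with velocity $(1,t)$. We name a target point on the left or bottom side of some square that has the level of the ray and lies ahead of the starting point; such a point is where the ray first meets that square. The difficulty is to see that no other square is in the way. The segment from start to target increases in both coordinates, so it lies in the box spanned by its endpoints. All our boxes lie in $[-\frac12,2.6]\times[-\frac12,1.6]$. A square meets a box only if its center lies in the box enlarged by $\frac12$ on each side, hence has sup-norm at most $3.1$. Since $4(1-\varepsilon)>3.1$, its ideal center satisfies $\max(|p|,|q|)\le3$ and differs from the center by at most $3\varepsilon$ in each coordinate. So \emph{the ideal center lies in the box enlarged by $\frac12+3\varepsilon$}. Together with the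 parity of $p+q$ this leaves three or four candidates, and we exclude them by their levels.

\emph{(i) Entering, $t\le y<1$.} With velocity $(-1,t)$ the particle rises by $t$ while it crosses $Q_0$. For $y=t$ it hits NW. For $y>t$ it leaves through the left side at height $1-y+t$, which is the crossing $\rho_0\cdot(y-1-t)$.

\emph{(ii) Entering, $0<y<t$.} The particle leaves through the top of $Q_0$ at $(\frac12-\frac yt,\frac12)$ with velocity $(1,t)$, at level $L_0+y$.

If $y>\kappa$, the target is the point of the left side of $Q_u$ at height $y-\kappa\in(0,1)$. This side lies on the line $z_1=\frac12+\varepsilon_1$, which is to the right of the start because $y>\kappa>-t\varepsilon_1$; here we use $\varepsilon_2>0$. The target has $z_1\le\frac12+\varepsilon$ and $z_2=\frac12+\varepsilon_2+y-\kappa\le\frac32-\mu+\varepsilon$. If $y\le\kappa$, the target is the point of the bottom of $Q_u$ at distance $(\kappa-y)/t\le2\varepsilon/\mu=0.02$ from SW. It has $z_2=\frac12+\varepsilon_2$, above the start, and $z_1\le\frac12+\varepsilon+0.02<0.53$.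

In both cases the segment lies in $[-\frac12,0.53]\times[\frac12,\frac32-\mu+\varepsilon]$. The ideal centers satisfy $-1-3\varepsilon\le p\le1.03+3\varepsilon$ and $-3\varepsilon\le q\le2-\mu+4\varepsilon<2$, which leaves $(0,0)$, $(1,1)$, $(-1,1)$, that is, $Q_0$, $Q_u$, $Q_{-v}$. The ray leaves $Q_0$ upward, and all levels of $Q_{-v}$ exceed $L_0+t>L_0+y$. So the target is reached. For $y>\kappa$ this is the entering crossing $\rho_u\cdot(y-\kappa)$. For $y=\kappa$ it is the corner SW of $Q_u$. For $y<\kappa$ the particle enters through the bottom, continues with velocity $(-1,t)$, and leaves through the left side of $Q_u$ at height $\kappa-y$, which is again the crossing $\rho_u\cdot(y-\kappa)$.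

In the remaining cases $x=-y$ and the ray starts at $(\frac12,\frac12-y)$, at level $L_0-y$, leaving $Q_0$ to the right.

\emph{(iii) Leaving, $0<y\le t-\kappa$.} The target is the point of the bottom of $Q_u$ at distance $(y+\kappa)/t\in(0,1]$ from SW; it is above the start since $\varepsilon_2>0$. The segment lies in $[\frac12,\frac32+\varepsilon]\times[-\frac12+\mu,\frac12+\varepsilon]$, so $-3\varepsilon\le p\le2+4\varepsilon$ and $-1+\mu-3\varepsilon\le q\le1+4\varepsilon$. This leaves $(0,0)$, $(1,1)$, $(2,0)$, that is, $Q_0$, $Q_u$, $Q_{u+v}$. The levels of $Q_{u+v}$ are at most $L_0-t-\nu<L_0-y$. For $y=t-\kappa$ the target is the corner SE of $Q_u$. For $y<t-\kappa$ the particle enters $Q_u$, continues with velocity $(-1,t)$, and leaves through the left side at height $y+\kappa<1$. This is the crossing $\rho_u\cdot(x-\kappa)$.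

\emph{(iv) Leaving, $t-\kappa<y<t+\nu$.} The target is the point of the left side of $Q_{2u+v}$ at height $2t-\kappa+\nu-y\in(t-\kappa,t+\nu)\subset(0,1)$. It has $\frac52-3\varepsilon\le z_1\le\frac52+3\varepsilon$ and $z_2\le\frac12+3\varepsilon+t+\nu$, and the start has $z_2\ge\frac12-t-\nu$. The segment lies in $[\frac12,\frac52+3\varepsilon]\times[-\frac12+\mu-4\varepsilon,\frac32-\mu+7\varepsilon]$, so $-3\varepsilon\le p\le3+6\varepsilon$ and $-1+\mu-7\varepsilon\le q\le2-\mu+10\varepsilon$. Hence $q\in\{0,1\}$, which leaves $(0,0)$, $(1,1)$, $(2,0)$, $(3,1)$, that is, $Q_0$, $Q_u$, $Q_{u+v}$, $Q_{2u+v}$. The level $L_0-y$ is below the smallest level $L_0+\kappa-t$ of $Q_u$ and above the largest level $L_0-t-\nu$ of $Q_{u+v}$. So the next crossing is $\rho_{2u+v}\cdot(x+2t-\kappa+\nu)$.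

\emph{(v) Leaving, $t+\nu\le y<1$.} The target is the point of the left side of $Q_{u+v}$ at depth $y-t-\nu\in[0,1)$ below NW; this side has $\frac32-2\varepsilon\le z_1\le\frac32+2\varepsilon$. The segment lies in $[\frac12,\frac32+2\varepsilon]\times[-\frac12,\frac12+2\varepsilon]$, so $-3\varepsilon\le p\le2+5\varepsilon$ and $-1-3\varepsilon\le q\le1+5\varepsilon$. This leaves $Q_0$, $Q_u$, $Q_v$, $Q_{u+v}$. The levels of $Q_u$ are at least $L_0+\kappa-t>L_0-y$, and those of $Q_v$ are less than $L_0-1<L_0-y$. For $y=t+\nu$ the target is the corner NW of $Q_{u+v}$. For $y>t+\nu$ it is at height $1-y+t+\nu$, and the crossing is $\rho_{u+v}\cdot(x+1+t+\nu)$.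

The five cases cover all $x$ and agree with \eqref{eq:table}.
\end{proof}

\section{An exchange of four intervals with labels in $\Gamma$}\label{sec:iet}

The map $R$ sends $K_4$ onto $(-1,-t)$ and sends $(-1,-t)$ back into $X=(-t,1)$. If we record only the crossings with $x\in X$, we skip at most every second one and obtain a map whose shape reproduces itself under the moves of the next section. We first define this shape.

For $\ell=(\ell_A,\ell_B,\ell_C,\ell_D)\in\mathbb R^4_{>0}$ let $|\ell|=\sum_I\ell_I$, and let $A,B,C,D$ be the consecutive open intervals of these lengths in $(0,|\ell|)$. The \emph{interval exchange} $S_\ell$ translates each of them so that the images appear in the order $B,D,A,C$. The translation lengths are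
\begin{equation}\label{eq:shifts}
A:\ +\ell_B+\ell_D,\qquad B:\ -\ell_A,\qquad C:\ +\ell_D,\qquad D:\ -(\ell_A+\ell_C).
\end{equation}
Given \emph{labels} $s=(s_A,s_B,s_C,s_D)\in\Gamma^4$, define $\hat S(g,x)=(g\,s_I,\,S_\ell x)$ for $x\in I$. We call $\hat S$ the system with data $(\ell,s)$. A point $x$ is \emph{regular} if its two-sided $S_\ell$-orbit is defined and avoids all endpoints of the four intervals and of their images. The \emph{itinerary} of a regular orbit $(x_j)_{j\in\mathbb Z}$ is the sequence of letters $I_j$ with $x_j\in I_j$. For a finite word $U=I_1\cdots I_r$ put $s(U)=s_{I_1}\cdots s_{I_r}$; reading $U$ along an orbit multiplies the group coordinate on the right by $s(U)$.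

For a good pair $(u,v)$ and $t\in J$ put $h=-(u+v)$ and
\begin{gather}
\ell(t)=(\kappa,\ 2t-\kappa,\ 1-t-\nu,\ \nu)\in\mathbb R^4_{>0},\label{eq:ell}\\
s_A=\rho_{2u+v},\qquad s_B=\rho_u,\qquad s_C=\tau_h,\qquad s_D=\tau_{-(2u+v)}.\label{eq:labels}
\end{gather}
The lengths depend on $t$; the labels do not. For the checkerboard $\ell(t)=(0,2t,1-t,0)$: the interval $B$ carries the rhombi and $C$ the zigzags. The short intervals $A$ and $D$ are what the perturbation adds.

\begin{proposition}\label{prop:reduction}
Let $(u,v)$ be good and $t\in J$. Regular trajectories of outside slope $t$ exist. Each of them, with either orientation, contains crossings $g_j\cdot x_j$, $j\in\mathbb Z$, with $x_j\in X$, such that $(g_j,x_j+t)_{j\in\mathbb Z}$ is a regular orbit of the system with data \eqref{eq:ell}, \eqref{eq:labels}.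
\end{proposition}

\begin{proof}
\emph{Existence.} Let $F$ be the finite set made of $0$, $\kappa$ and the endpoints of the $K_i$. Since $R$ is injective, for each $n\ge0$ only finitely many $x$ have $R^nx\in F$. So for all but countably many $x\in(0,1)$ the points $R^n(x)$ and $R^n(-x)$ are defined and lie outside $F$ for all $n\ge0$. By Lemma~\ref{lem:return}, the trajectory from $1\cdot x$ and the reversed trajectory from $1\cdot(-x)$ pass infinitely many crossings without meeting a corner. Inside and outside segments alternate, and an outside segment is at least as long as the smallest distance between two squares, which is positive because the squares are disjoint and periodic. So the trajectory has infinite length in both directions and is regular.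

\emph{Every regular trajectory crosses vertical sides infinitely often.} The levels of the interior of $Q_0$ form an open interval of length $1+t$, and $0<L(u)=1-t+\kappa<1+t$ because $\kappa<2t$. So the levels of the interiors of the squares $Q_{ku}$, $k\in\mathbb Z$, cover $\mathbb R$, and every line of slope $t$ enters a square. Hence a regular trajectory is not a line outside the squares. It passes through a square and therefore crosses a vertical side. Lemma~\ref{lem:return} gives a next crossing after each one, and, applied to the reversed trajectory, a previous one. We obtain all crossings $g'_i\cdot x'_i$, $i\in\mathbb Z$, with $x'_{i+1}=R(x'_i)$ and $g'_{i+1}=g'_i\chi(x'_i)$. Each $x'_i$ lies in an open interval $K_r$ and, being $R(x'_{i-1})$, in an open interval $R(K_{r'})$. So the $x'_i$ avoid the sets of endpoints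
\[
E=\{-1,\,-t-\nu,\,-t+\kappa,\,t,\,1\},\qquad E'=\{-1,\,-t,\,t-\kappa,\,t+\nu,\,1\}.
\]

\emph{The first return to $X$.} If $x'_i\notin X$, then $x'_i\in(-1,-t)\subset\overline{K_1\cup K_2}$ and $x'_{i+1}>t-\kappa$ lies in $X$. So infinitely many crossings in both directions have $x'_i\in X$; call them $g_j\cdot x_j$. Cut $X$ at $-t+\kappa$, $t$, $1-\nu$ into four intervals; their lengths are the coordinates of $\ell(t)$. By \eqref{eq:table} and \eqref{eq:rules}, the passage from $(g_j,x_j)$ to $(g_{j+1},x_{j+1})$ is as follows.
\[
\begin{array}{l|l|l|l}
x_j\in & \text{path} & x_{j+1}-x_j & g_j^{-1}g_{j+1}\\ \hline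
(-t,\,-t+\kappa) & K_2 & 2t-\kappa+\nu=\ell_B+\ell_D & \rho_{2u+v}\\
(-t+\kappa,\,t) & K_3 & -\kappa=-\ell_A & \rho_u\\
(t,\,1-\nu) & K_4,\ K_1 & \nu=\ell_D & \rho_0\rho_{u+v}=\tau_h\\
(1-\nu,\,1) & K_4,\ K_2 & -1+t-\kappa+\nu=-(\ell_A+\ell_C) & \rho_0\rho_{2u+v}=\tau_{-(2u+v)}
\end{array}
\]
In the last two rows, $R$ maps $(t,1-\nu)$ onto $K_1$ and $(1-\nu,1)$ onto $(-t-\nu,-t)\subset K_2$. After a shift by $t$ this is \eqref{eq:shifts} with the labels \eqref{eq:labels}.

\emph{Regularity.} The endpoints of the four intervals are $-t,\,-t+\kappa,\,t,\,1-\nu,\,1$, and those of their images are $-t,\,t-\kappa,\,t-\kappa+\nu,\,t+\nu,\,1$. All lie in $E\cup E'$ except possibly $1-\nu$ and $t-\kappa+\nu$. But $R(1-\nu)=-t-\nu\in E$, and $t-\kappa+\nu=R(-t)$ with $-t\in E'$ and $R$ injective. So the orbit avoids these two points as well.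
\end{proof}

Since the crossing $g_j\cdot x_j$ is within distance $1$ of $g_j(0)$, a linear functional $w$ is unbounded on the trajectory as soon as $w(g_j(0))$ is unbounded. The problem is now about itineraries of $S_{\ell(t)}$.

\section{Four induction moves}\label{sec:moves}

To see long stretches of an itinerary, we shorten the interval. For a subinterval $Y\subset(0,|\ell|)$, the \emph{first return map} of $\hat S$ to $Y$ sends $(g,x)$ with $x\in Y$ to $\hat S^r(g,x)$, where $r\ge1$ is the least integer with $S_\ell^rx\in Y$. For four choices of $Y$ the first return map is again a system of the same shape. We name each move after the interval that it shortens.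

\begin{lemma}\label{lem:moves}
Let $\ell=(a,b,c,d)\in\mathbb R^4_{>0}$, $M=a+b+c+d$ and $s\in\Gamma^4$. In each of the following cases the first return map of $\hat S$ to $Y$ is, after a translation of $Y$, the system with data $(\ell',s')$, where $s'_I=s(U_I)$ for the words $U_I$ listed, and $U_I=I$ for unlisted letters.
\[
\begin{array}{c|c|c|c|l}
\text{move} & \text{condition} & Y & \ell' & \text{words}\\ \hline
(B) & b>a & (a,\,M) & (a,\,b-a,\,c,\,d) & U_A=BA\\
(C) & c>d & (0,\,M-d) & (a,\,b,\,c-d,\,d) & U_D=CD\\
(A) & a>b+d & (b+d,\,M) & (a-b-d,\,b,\,c,\,d) & U_B=BA,\ U_D=DA\\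
(D) & d>a+c & (0,\,M-a-c) & (a,\,b,\,c,\,d-a-c) & U_A=AD,\ U_C=CD
\end{array}
\]
Every regular orbit of $S_\ell$ visits $Y$ at least at every second step, its visits form a regular orbit of the new system, and its itinerary is obtained from the new itinerary by replacing each letter $I$ by $U_I$.
\end{lemma}

\begin{proof}
Write $S=S_\ell$. The intervals have endpoints $0,\,a,\,a+b,\,a+b+c,\,M$, and the images are $SB=(0,b)$, $SD=(b,b+d)$, $SA=(b+d,a+b+d)$, $SC=(a+b+d,M)$. We call all these points the old endpoints.

The reflection $x\mapsto M-x$ conjugates $S_{(a,b,c,d)}$ to $S_{(d,c,b,a)}$ and exchanges the letters $A\leftrightarrow D$, $B\leftrightarrow C$. Indeed, read from the right, the intervals are $D,C,B,A$ and the images are $C,A,D,B$, and after the exchange of letters these become $A,B,C,D$ and $B,D,A,C$. The reflection carries the rows $(B)$ and $(A)$ of the table to the rows $(C)$ and $(D)$. So it suffices to treat $(B)$ and $(A)$.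

\emph{Move $(B)$.} Here $Y$ is the union of $B,C,D$ up to endpoints. Split $B$ into $A'=(a,2a)$ and $B'=(2a,a+b)$, of lengths $a$ and $b-a$. Then $SA'=(0,a)=A$ is the removed part, and $S^2A'=(b+d,a+b+d)\subset Y$; the itinerary of this return is $BA$. The other pieces return at once: $SB'=(a,b)$, $SD=(b,b+d)$, $SC=(a+b+d,M)$. The pieces $A',B',C,D$ are in this order, and their images are in the order $B',D,A',C$. The new images have endpoints $a,\,b,\,b+d,\,a+b+d,\,M$, all old. The only new endpoint is $2a$, and $S(2a)=a$ is old.

\emph{Move $(A)$.} Here $Y$ is the union of $A'=(b+d,a)$, $B$, $C$, $D$ up to endpoints. The removed part $(0,b+d)\subset A$ is $SB\cup SD$ up to the point $b$. We have $S^2B=(b+d,2b+d)$ and $S^2D=(2b+d,2b+2d)$, with itineraries $BA$ and $DA$. The other pieces return at once: $SA'=(2b+2d,a+b+d)$ and $SC=(a+b+d,M)$. The images are in the order $B,D,A',C$. The only new endpoints are $2b+d=S(b)$ and $2b+2d=S(b+d)$, and $b$, $b+d$ are old.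

In both cases $S$ maps the removed part into $Y$, so a regular orbit visits $Y$ at least at every second step and decomposes into the returns above. It avoids the new endpoints because they lie on $S$-orbits of old ones.
\end{proof}

Let $e_A,\dots,e_D$ be the standard basis of $\mathbb R^4$, and let $G_B,G_C,G_A,G_D$ be the linear maps $\ell'\mapsto\ell$ that undo the moves. Each changes one coordinate:
\begin{equation}\label{eq:G}
G_B:\ b\mapsto b+a,\qquad G_C:\ c\mapsto c+d,\qquad G_A:\ a\mapsto a+b+d,\qquad G_D:\ d\mapsto d+a+c .
\end{equation}
These matrices are invertible, and their entries are at least those of the identity matrix. The column $Ge_I$ counts the letters of the word $U_I$; for example $G_Be_A=e_A+e_B$ and $U_A=BA$. If $\ell=G\ell'$ with $\ell'>0$ (all coordinates positive), then $\ell>0$ and the condition of the corresponding move holds. By induction on $r$ we obtain the form in which the lemma is used.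

\begin{corollary}\label{cor:iterate}
Let $\ell=G_1G_2\cdots G_r\ell'$ with $\ell'>0$ and each $G_i$ one of the maps \eqref{eq:G}. Then the corresponding moves can be applied to $(\ell,s)$ in the order $G_1,\dots,G_r$. Start with the words $A,B,C,D$, and update them at each move by the rule of Lemma~\ref{lem:moves}; for move $(B)$, say, the new word of $A$ is the current word of $B$ followed by the current word of $A$. Then the itinerary of every regular orbit of $S_\ell$ is a concatenation of the four final words, and the final label of a letter is $s(U)$ for its final word $U$.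
\end{corollary}

The words and labels depend on the sequence of moves only. Two length vectors in the same cone $G_1\cdots G_r\mathbb R^4_{>0}$ share them.

\section{Words that escape in every direction}\label{sec:escape}

We look for a sequence of moves along which the labels stay under control while the words make ever larger excursions. Suppose the labels have the form
\begin{equation}\label{eq:shape}
(\rho_\alpha,\ \tau_h,\ \tau_h,\ \rho_\vartheta).
\end{equation}
Move $(B)$ replaces $\rho_\alpha$ by $\tau_h\rho_\alpha=\rho_{\alpha+h}$, and move $(C)$ replaces $\rho_\vartheta$ by $\rho_{\vartheta+h}$; both preserve the form. A single move $(A)$ destroys it, since it turns the label of $B$ into a half-turn. Two consecutive moves $(A)$ multiply the labels of $B$ and $D$ by $\rho_\alpha^2=1$ and change nothing; two consecutive moves $(D)$ multiply the labels of $A$ and $C$ by $\rho_\vartheta^2=1$. We cannot do without $(A)$ and $(D)$, because they are what brings the letter $A$ into every word. This suggests the blocks $N_k$ below. The initial labels \eqref{eq:labels} are not of the form \eqref{eq:shape}, and a first block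 $W$ brings them to it. For integers $m,n,m_k,n_k\ge1$ with $m$ even, put
\begin{equation}\label{eq:WN}
W=G_B^{m}G_C^{n}G_AG_D^2,\qquad N_k=G_B^{m_k}G_C^{n_k}G_A^2G_D^2,\qquad V_0=W,\qquad V_k=WN_1\cdots N_k .
\end{equation}
Let $A_k,B_k,C_k,D_k$ be the words in the original letters obtained after the moves of $V_k$; we call them the words of level $k$.

\begin{lemma}\label{lem:words}
With the labels \eqref{eq:labels}, for all $k\ge0$,
\begin{equation}\label{eq:levelk}
s(A_k)=\rho_{\alpha_k},\quad s(B_k)=s(C_k)=\tau_h,\quad s(D_k)=\rho_{\vartheta_k},\qquad \alpha_k\in2u+v+\mathbb Zh,\quad\vartheta_k\in\mathbb Zh .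
\end{equation}
For $k\ge1$, with $H_k=B_{k-1}^{m_k}A_{k-1}$,
\begin{equation}\label{eq:words}
D_k=C_{k-1}^{n_k}D_{k-1}H_k^2,\qquad A_k=H_kD_k^2,\qquad B_k=B_{k-1}H_k^2,\qquad C_k=C_{k-1}D_k^2 .
\end{equation}
\end{lemma}

\begin{proof}
Follow the moves of $W$ from \eqref{eq:labels}, using \eqref{eq:rules}. The $m$ moves $(B)$ change the label of $A$ to $\rho_u^m\rho_{2u+v}=\rho_{2u+v}$; this is where $m$ must be even. The $n$ moves $(C)$ change the label of $D$ to $\tau_{nh-(2u+v)}$. The move $(A)$ changes the label of $B$ to $\rho_u\rho_{2u+v}=\tau_{-(u+v)}=\tau_h$ and the label of $D$ to $\tau_{nh-(2u+v)}\rho_{2u+v}=\rho_{nh}$. The two moves $(D)$ multiply the labels of $A$ and $C$ by $\rho_{nh}^2=1$. So \eqref{eq:levelk} holds for $k=0$ with $\alpha_0=2u+v$, $\vartheta_0=nh$. By the discussion of \eqref{eq:shape}, it holds for all $k$ with $\alpha_k=\alpha_{k-1}+m_kh$ and $\vartheta_k=\vartheta_{k-1}+n_kh$.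

For the words, follow the moves of $N_k$. The moves $(B)$ turn the word of $A$ into $H_k$, and the moves $(C)$ turn the word of $D$ into $C_{k-1}^{n_k}D_{k-1}$. The two moves $(A)$ append $H_k^2$ to the words of $B$ and $D$, which are now final. The two moves $(D)$ append $D_k^2$ to the words of $A$ and $C$.
\end{proof}

The labels in \eqref{eq:levelk} show no growth transverse to $h$: a complete word of level $k$ moves the particle along $h$, up to a bounded amount. The transverse growth happens inside the words. It comes from the fact that $\alpha_k-\vartheta_k$ is not parallel to $h$, so that the product of the two half-turns is a translation off the line $\mathbb Rh$.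

\begin{example}\label{ex:transverse}
Let $w$ be the functional with $w(h)=0$ and $w(2u+v)=1$. Send $\tau_\lambda$ to the map $\bar\tau_{w(\lambda)}(r)=w(\lambda)+r$ of the real line and $\rho_\lambda$ to $\bar\rho_{w(\lambda)}(r)=w(\lambda)-r$. This is a homomorphism, and by \eqref{eq:levelk} it sends $s(A_0)$ to $\bar\rho_1$, $s(D_0)$ to $\bar\rho_0$, and $s(B_0),s(C_0)$ to the identity. Deleting $B_0$ and $C_0$ from $A_1=H_1D_1^2$ leaves $A_0D_0A_0A_0D_0A_0A_0$, whose successive partial products are
\[
\bar\rho_1,\quad \bar\tau_1,\quad \bar\rho_2,\quad \bar\tau_1,\quad \bar\rho_1,\quad \bar\tau_0,\quad \bar\rho_1 .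
\]
The full product is $\bar\rho_1$, as for $A_0$, but on the way $w$ reaches the value $2$: the second copy of $A_0$ starts from the translation $\bar\tau_1$. The same pattern holds at each level, so each level adds one to the height of the excursion.
\end{example}

\begin{proposition}\label{prop:escape}
Let $m$ be even and $m_k\ge k$ for all $k$. Let $\ell\in V_k\mathbb R^4_{>0}$ for all $k\ge0$, and let $s$ be given by \eqref{eq:labels}. Then for every regular orbit $(g_j,x_j)_{j\in\mathbb Z}$ of the system with data $(\ell,s)$ and every linear functional $w\ne0$, the sequence $w(g_j(0))$ is unbounded.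
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:iterate} the itinerary is a concatenation of words of level $k+1$, for every $k$. By \eqref{eq:words} each of these contains $H_{k+1}$, hence $A_k$. So the itinerary contains $A_k$ for every $k\ge0$.

Let $P_k$ be the set of numbers $w(s(U)(0))$, where $U$ runs over the prefixes of $A_k$, including the empty prefix and $A_k$ itself. Then $0\in P_k$. If the orbit reads $A_k$ from a state with $g(z)=\lambda\pm z$, then after the prefix $U$ the group coordinate is $g\,s(U)$, and $w(g\,s(U)(0))=w(\lambda)\pm w(s(U)(0))$ with a sign independent of $U$. So $w(g_j(0))$ takes two values whose difference is the diameter of $P_k$, and it suffices to show that this diameter tends to infinity.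

\emph{Case $w(h)\ne0$.} For $k\ge1$ the word $B_{k-1}^{m_k}$ is a prefix of $A_k$, and its product is $\tau_{m_kh}$. So $P_k$ contains $0$ and $m_kw(h)$, and its diameter is at least $k|w(h)|$.

\emph{Case $w(h)=0$.} The vectors $h=-(u+v)$ and $2u+v$ are linearly independent, so $w(2u+v)\ne0$ and we may normalize $w(2u+v)=1$. Then $w(\alpha_k)=1$ and $w(\vartheta_k)=0$ for all $k$, and $1\in P_0$. Let $k\ge1$. By \eqref{eq:words}, $A_k$ begins with $U_*A_{k-1}$, where
\[
U_*=B_{k-1}^{m_k}A_{k-1}\,C_{k-1}^{n_k}D_{k-1}\,B_{k-1}^{m_k}.
\]
With $\alpha=\alpha_{k-1}$, $\vartheta=\vartheta_{k-1}$, the rules \eqref{eq:rules} give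
\[
s(U_*)=\tau_{m_kh}\,\rho_\alpha\,\tau_{n_kh}\,\rho_\vartheta\,\tau_{m_kh}=\rho_{\alpha+(m_k-n_k)h}\,\rho_\vartheta\,\tau_{m_kh}=\tau_{\lambda_*},\qquad \lambda_*=\alpha-\vartheta+(2m_k-n_k)h,
\]
and $w(\lambda_*)=1$. For each prefix $U$ of $A_{k-1}$ the word $U_*U$ is a prefix of $A_k$, and $s(U_*U)(0)=\lambda_*+s(U)(0)$. Hence $1+P_{k-1}\subset P_k$, so $\max P_k\ge k+1$, and the diameter of $P_k$ is at least $k+1$.
\end{proof}

\section{One sequence of moves for an interval of directions}\label{sec:lattice}

By Propositions~\ref{prop:reduction} and~\ref{prop:escape}, it remains to find a good pair $(u,v)$ with $\ell(t)\in V_k\mathbb R^4_{>0}$ for all $k$ and all $t\in J$ at once. The cones $V_k\mathbb R^4_{\ge0}$ are nested, and a priori they might shrink to a single ray, which would serve one direction only. We choose the integers so large that two of the four edges of the cones hardly move, so that the intersection contains the cone spanned by two vectors $\beta$ and $\gamma$ close to $e_B$ and $e_C$. Then we find the lattice whose vectors $\ell(t)$ lie in that cone.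

\subsection*{Two surviving directions}

Applying the factors of \eqref{eq:WN} from right to left, for example $e_C\mapsto e_C+2e_D\mapsto e_C+2e_D+2e_A\mapsto\cdots$ for $We_C$, we find in coordinates $(A,B,C,D)$
\begin{gather*}
We_B=(1,\,1+m,\,0,\,0),\qquad We_C=(2,\,2m,\,1+2n,\,2),\\
N_ke_A=(5,\,5m_k,\,2n_k,\,2),\qquad N_ke_B=(2,\,1+2m_k,\,0,\,0),\\
N_ke_C=(4,\,4m_k,\,1+2n_k,\,2),\qquad N_ke_D=(2,\,2m_k,\,n_k,\,1).
\end{gather*}
For a nonzero vector $y\ge0$ let $[y]=y/|y|_1$, where $|y|_1$ is the sum of the absolute values of the coordinates. The column $N_ke_B$ does not involve $n_k$, and $[N_ke_B]\to e_B$ as $m_k\to\infty$. For fixed $m_k$, $[N_ke_C]\to e_C$ as $n_k\to\infty$. The same holds for $W$. So the integers must be chosen in the order $m,n,m_1,n_1,\dots$. On the other hand, every column of $N_{k+1}$ has a positive $A$-entry and $N_ke_A>0$, so all entries of $N_kN_{k+1}$ are positive.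

\begin{lemma}\label{lem:betagamma}
Let $\eta=10^{-4}\mu$. There are an even $m$, an $n$, and uncountably many sequences $(m_k,n_k)_{k\ge1}$ with $m_k\ge k$ such that the limits $\beta=\lim[V_ke_B]$ and $\gamma=\lim[V_ke_C]$ exist and satisfy $|\beta|_1=|\gamma|_1=1$,
\begin{equation}\label{eq:near}
|\beta-e_B|_1<2\eta,\qquad|\gamma-e_C|_1<2\eta,\qquad\beta_A\gamma_B-\beta_B\gamma_A<0,
\end{equation}
and such that every $\ell=x\beta+y\gamma$ with $x,y\ge0$, $(x,y)\ne0$, satisfies $\ell>0$ and $\ell\in V_k\mathbb R^4_{>0}$ for all $k\ge0$.
\end{lemma}

The last inequality in \eqref{eq:near} will give $\varepsilon_2>0$, which admissibility requires (Remark~\ref{rem:sign}).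

\begin{proof}
Choose $m$ even with $|[We_B]-e_B|_1<\eta$, then $n$ with $|[We_C]-e_C|_1<\eta$. We have
\[
(We_B)_A(We_C)_B-(We_B)_B(We_C)_A=2m-2(1+m)=-2<0 .
\]
By continuity there is $\eta_*\in(0,\eta)$ such that $y_Az_B-y_Bz_A<0$ whenever $|y-[We_B]|_1\le\eta_*$ and $|z-[We_C]|_1\le\eta_*$.

Suppose $V_{k-1}$ is chosen. The map $y\mapsto[V_{k-1}y]$ is continuous on nonzero vectors $y\ge0$, and $[V_ke_I]=[V_{k-1}[N_ke_I]]$. So every sufficiently large $m_k\ge k$ gives $|[V_ke_B]-[V_{k-1}e_B]|_1<2^{-k}\eta_*$, and then every sufficiently large $n_k$ gives $|[V_ke_C]-[V_{k-1}e_C]|_1<2^{-k}\eta_*$. At each step at least two values of $m_k$ are allowed, so uncountably many sequences arise. The limits $\beta,\gamma$ exist, have norm $1$, and lie within $\eta_*$ of $[We_B]$ and $[We_C]$. This gives \eqref{eq:near}.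

For $j\ge k$ the vector $[V_je_B]$ lies in the closed cone $V_k\mathbb R^4_{\ge0}$, hence so does $\beta$. Thus $V_k^{-1}\beta\ge0$ for all $k$, and it is nonzero. Now $V_k^{-1}\beta=N_{k+1}N_{k+2}\,(V_{k+2}^{-1}\beta)$ is a positive matrix applied to a nonzero nonnegative vector, so $V_k^{-1}\beta>0$. The argument applies word for word to $\gamma$, and so $V_k^{-1}\ell>0$ for every $\ell$ as in the statement. Finally $\ell=W(W^{-1}\ell)>0$, because the entries of $W$ are at least those of the identity matrix.
\end{proof}

Since $V_ke_I$ counts the letters of the word of level $k$ of the letter $I$, the vectors $\beta$ and $\gamma$ are the limiting letter frequencies of $B_k$ and $C_k$. The words $B_k$ consist almost entirely of the letter $B$ and the words $C_k$ almost entirely of $C$, at all levels; changing $t$ changes only how often each kind of word is used.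

\subsection*{From a plane to a lattice}

Consider the linear forms $\psi=\frac12(\ell_A+\ell_B)$ and $\varphi=\ell_C+\ell_D+\psi$ on $\mathbb R^4$. By \eqref{eq:ell}, $\varphi(\ell(t))=1$ and $\psi(\ell(t))=t$, while $\ell_A(t)=\varepsilon_2-t\varepsilon_1$ and $\ell_D(t)=t\xi-\zeta$. So the vectors $\ell(t)$ lie in the plane defined by
\begin{equation}\label{eq:plane}
\ell_A=\varepsilon_2\varphi-\varepsilon_1\psi,\qquad \ell_D=\xi\psi-\zeta\varphi .
\end{equation}
The forms $\varphi,\psi,\ell_A,\ell_D$ are coordinates on $\mathbb R^4$, since $\ell_B=2\psi-\ell_A$ and $\ell_C=\varphi-\psi-\ell_D$. Hence every plane on which $(\varphi,\psi)$ are coordinates has the form \eqref{eq:plane} for unique numbers $\varepsilon_1,\varepsilon_2,\xi,\zeta$. The checkerboard corresponds to the plane spanned by $e_B$ and $e_C$. We read this correspondence backwards.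

\begin{proposition}\label{prop:lattice}
Let $\beta,\gamma$ be as in Lemma~\ref{lem:betagamma}, and let $\Pi$ be their span. Then $(\varphi,\psi)$ are coordinates on $\Pi$. Define $\varepsilon_1,\varepsilon_2,\xi,\zeta$ by requiring \eqref{eq:plane} on $\Pi$, put $\delta_1=\xi-\varepsilon_1$, $\delta_2=\zeta-\varepsilon_2$, and define $u,v$ by \eqref{eq:uv}. Then $(u,v)$ is good, and $\ell(t)\in V_k\mathbb R^4_{>0}$ for all $t\in J$ and $k\ge0$.
\end{proposition}

\begin{proof}
The sum of the coordinates is $\varphi+\psi$, so $\varphi=1-\psi$ at $\beta$ and at $\gamma$. By \eqref{eq:near}, $\beta_C+\beta_D\le2\eta$ and $\gamma_A+\gamma_B\le2\eta$. Hence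
\[
\tfrac12-\eta\le\psi(\beta)\le\tfrac12,\qquad 0<\psi(\gamma)\le\eta,
\]
and
\[
\Delta:=\varphi(\gamma)\psi(\beta)-\psi(\gamma)\varphi(\beta)=\psi(\beta)-\psi(\gamma)\ge\tfrac12-2\eta\ge\tfrac13 .
\]
So $\beta,\gamma$ are independent and $(\varphi,\psi)$ are coordinates on $\Pi$. The point of $\Pi$ with $\varphi=1$, $\psi=t$ is $x\beta+y\gamma$ with
\[
x=\frac{t\varphi(\gamma)-\psi(\gamma)}{\Delta},\qquad y=\frac{\psi(\beta)-t\varphi(\beta)}{\Delta}.
\]
Both are positive for $t\in J$, because
\[
\frac{\psi(\gamma)}{\varphi(\gamma)}\le\frac\eta{1-\eta}<\mu,\qquad \frac{\psi(\beta)}{\varphi(\beta)}\ge\frac{1/2-\eta}{1/2+\eta}>1-4\eta>1-\mu .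
\]
This is one place where the margin $\mu$ is needed; the other is Lemma~\ref{lem:return}. By \eqref{eq:plane} this point has $A$-coordinate $\kappa(t)$ and $D$-coordinate $\nu(t)$, hence $B$-coordinate $2t-\kappa$ and $C$-coordinate $1-t-\nu$: it is the vector $\ell(t)$ of \eqref{eq:ell}. Lemma~\ref{lem:betagamma} gives $\kappa(t)>0$, $\nu(t)>0$ and $\ell(t)\in V_k\mathbb R^4_{>0}$.

It remains to bound the parameters. Evaluate \eqref{eq:plane} at $\beta$ and $\gamma$ and eliminate:
\begin{align*}
\varepsilon_2\Delta&=\gamma_A\psi(\beta)-\beta_A\psi(\gamma), & \varepsilon_1\Delta&=\gamma_A\varphi(\beta)-\beta_A\varphi(\gamma),\\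
-\zeta\Delta&=\gamma_D\psi(\beta)-\beta_D\psi(\gamma), & -\xi\Delta&=\gamma_D\varphi(\beta)-\beta_D\varphi(\gamma).
\end{align*}
The numbers $\beta_A,\beta_D,\gamma_A,\gamma_D$ lie in $[0,2\eta]$, and $\varphi,\psi$ take values in $[0,1]$ at $\beta$ and $\gamma$. So each right-hand side is a difference of two numbers in $[0,2\eta]$. Hence $|\varepsilon_1|,|\varepsilon_2|,|\xi|,|\zeta|\le6\eta$ and $|\delta_1|,|\delta_2|\le12\eta$, all below $\varepsilon=100\eta$. Finally,
\[
\varepsilon_2\Delta=\tfrac12\gamma_A(\beta_A+\beta_B)-\tfrac12\beta_A(\gamma_A+\gamma_B)=\tfrac12(\gamma_A\beta_B-\beta_A\gamma_B)>0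
\]
by \eqref{eq:near}, so $\varepsilon_2>0$.
\end{proof}

\section{Covolume, counting, and the proof of the theorem}\label{sec:end}

We did not choose the covolume of $\Lambda$; the construction forces it. The reason is an alternating bilinear form that the four moves preserve and that measures the covolume on the plane \eqref{eq:plane}. Let
\[
\Omega(y,z)=(y_Az_B-y_Bz_A)+(y_Cz_D-y_Dz_C)+(y_Az_D-y_Dz_A).
\]

\begin{lemma}\label{lem:covol}
The lattices of Proposition~\ref{prop:lattice} have covolume $2$.
\end{lemma}

\begin{proof}
Write $\Omega=A\wedge B+C\wedge D+A\wedge D$, where a letter stands for the coordinate form and $(f\wedge f')(y,z)=f(y)f'(z)-f'(y)f(z)$. To compute $\Omega(Gy,Gz)$, substitute the rule \eqref{eq:G}. For $G_B$ the added term is $A\wedge A=0$, and for $G_C$ it is $D\wedge D=0$. For $G_A$ the added terms are $(B+D)\wedge B+(B+D)\wedge D=D\wedge B+B\wedge D=0$. For $G_D$ they are $C\wedge(A+C)+A\wedge(A+C)=C\wedge A+A\wedge C=0$. So $\Omega(V_ke_B,V_ke_C)=\Omega(e_B,e_C)=0$. Normalizing and passing to the limit gives $\Omega(\beta,\gamma)=0$, and $\Omega$ vanishes on $\Pi$.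

The points of $\Pi$ with $(\varphi,\psi)=(1,0)$ and $(0,1)$ are
\[
y=(\varepsilon_2,\,-\varepsilon_2,\,1+\zeta,\,-\zeta),\qquad z=(-\varepsilon_1,\,2+\varepsilon_1,\,-1-\xi,\,\xi).
\]
The three brackets in $\Omega(y,z)$ are
\[
\varepsilon_2(2+\varepsilon_1)-\varepsilon_2\varepsilon_1=2\varepsilon_2,\qquad (1+\zeta)\xi-\zeta(1+\xi)=\xi-\zeta,\qquad \varepsilon_2\xi-\zeta\varepsilon_1 .
\]
On the other hand, the covolume is the positive number
\[
v_1u_2-v_2u_1=2+(\delta_1+\varepsilon_1)+(\varepsilon_2-\delta_2)+(\delta_1\varepsilon_2-\delta_2\varepsilon_1)=2+\xi+(2\varepsilon_2-\zeta)+(\xi\varepsilon_2-\zeta\varepsilon_1),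
\]
which equals $2+\Omega(y,z)=2$.
\end{proof}

\begin{lemma}\label{lem:count}
The construction produces uncountably many lattices.
\end{lemma}

\begin{proof}
The matrix $W$ is fixed. We show that the basis $(u,v)$ determines the sequence $(m_k,n_k)$. It determines $\ell(t_0)$ for a fixed $t_0\in J$, hence the vector $W^{-1}\ell(t_0)=N_1y'$ with $y'>0$. Suppose $y=N_ky'$ with $y'>0$. By \eqref{eq:G} and \eqref{eq:WN},
\[
y_D=y'_D+2(y'_A+y'_C),\qquad y_A=y'_A+2(y'_B+y_D),\qquad y_B=y'_B+m_ky_A,\qquad y_C=y'_C+n_ky_D .
\]
Since $0<y'_B<y_A$ and $0<y'_C<y_D$, we get $m_k=\lfloor y_B/y_A\rfloor$ and $n_k=\lfloor y_C/y_D\rfloor$. So $y$ determines $N_k$ and $y'=N_k^{-1}y$, and we continue with $y'$, which lies in $N_{k+1}\mathbb R^4_{>0}$. Thus the uncountably many sequences of Lemma~\ref{lem:betagamma} give uncountably many bases. A lattice is countable and so has only countably many bases; therefore uncountably many lattices occur.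
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:setup} we may assume that the obstacles are unit squares. Let $\Lambda=\mathbb Zu+\mathbb Zv$ be one of the lattices of Proposition~\ref{prop:lattice}. It is admissible by Lemma~\ref{lem:admissible} and has covolume $2$ by Lemma~\ref{lem:covol}, and there are uncountably many such lattices by Lemma~\ref{lem:count}. Let $t\in J$. By Proposition~\ref{prop:reduction}, regular trajectories of outside slope $t$ exist, and each contains crossings $g_j\cdot x_j$ that form a regular orbit of the system with data $(\ell(t),s)$. By Propositions~\ref{prop:lattice} and~\ref{prop:escape}, $w(g_j(0))$ is unbounded for every linear functional $w\ne0$. The crossing points lie within distance $1$ of the points $g_j(0)$, so $w$ is unbounded on the trajectory, and no band contains it. Applying $\mathrm{diag}(a,b)$ gives the statement for $a\times b$ rectangles, covolume $2ab$, and all $\theta$ with $\frac ab\tan\theta\in[\mu,1-\mu]$. These directions are untrapped, and since $\mu<1-\mu$ they contain an arc of positive length.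
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Notes on tiling billiards: some thoughts and questions},
\texttt{http://pa-ro.net/doc/Tree-conjecture.pdf}.
\end{thebibliography}
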